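# Why $\infty$ lies in the Pukánszky invariant of every masa of $\mathcal L(\mathbb F_k)$

## 1. The generator masa and its double cosets

Let $M$ be a separable II$_1$ factor with faithful normal trace $\tau$. It acts on $L^2(M)$, the completion of $M$ for $\|x\|_2=\tau(x^*x)^{1/2}$, by left multiplication. The modular conjugation $J$ extends $x\mapsto x^*$, so $Jg^*J$ is right multiplication by $g$. A *masa* is a maximal abelian self-adjoint subalgebra $A\subset M$. Given a masa $A$, we let $A$ act on both sides of $L^2(M)$ at once and ask how often each "joint eigenvalue" of the left and right actions is repeated.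

**Definition (Pukánszky invariant).** Let $\mathcal A=(A\cup JAJ)''$, an abelian von Neumann algebra on $L^2(M)$, and let $e_A$ be the orthogonal projection onto $L^2(A)$. It is a fact, which we take as given, that $e_A\in\mathcal A$. The commutant $\mathcal A'$ is of type I, and $\mathcal A'(1-e_A)$ is a direct sum of type I$_n$ algebras, $n\in\mathbb N_\infty=\mathbb N\cup\{\infty\}$. The invariant $\mathrm{Puk}(A)\subseteq\mathbb N_\infty$ is the set of those $n$ for which the type I$_n$ summand is nonzero.

The vectors in $L^2(A)$ are discarded because there the left and right actions agree and tell us nothing.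

Here is a case that can be done completely by hand. Let $M=\mathcal L(\mathbb F_k)$ with $k\ge2$ and free generators $g_1,\dots,g_k$, so that $L^2(M)=\ell^2(\mathbb F_k)$, and let $A=\mathcal L(\langle g_1\rangle)$.

**Claim.** $A$ is a masa and $\mathrm{Puk}(A)=\{\infty\}$.

*Proof.* Take $g\notin\langle g_1\rangle$ and strip all powers of $g_1$ from the two ends of its reduced word: $g=g_1^s h g_1^t$, where $h$ is a nonempty reduced word whose first and last letters are not $g_1^{\pm1}$. The words $g_1^i h g_1^j$, $i,j\in\mathbb Z$, are reduced, so they are distinct for distinct $(i,j)$. Thus the double coset $\langle g_1\rangle g\langle g_1\rangle$ contains exactly one such $h$ and is in bijection with $\mathbb Z^2$ through $(i,j)\mapsto g_1^ihg_1^j$.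

First consequence: the elements $g_1^igg_1^{-i}$, $i\in\mathbb Z$, are all distinct. If $x\in M$ commutes with $g_1$, its Fourier coefficients are constant along this infinite orbit and square-summable, so they vanish at $g$. Hence $x\in L^2(A)\cap M=A$, and $A$ is a masa.

Second consequence: with $\mathcal H$ the set of all admissible words $h$,
$$\ell^2(\mathbb F_k)\ominus L^2(A)=\bigoplus_{h\in\mathcal H}\ell^2(\langle g_1\rangle h\langle g_1\rangle)\cong \ell^2(\mathbb Z^2)\otimes\ell^2(\mathcal H)\cong L^2(\mathbb T^2)\otimes\ell^2(\mathcal H).$$
Left and right multiplication by $g_1$ are the two coordinate shifts on $\ell^2(\mathbb Z^2)$, hence multiplication by the two coordinate functions on $L^2(\mathbb T^2)$. So $\mathcal A(1-e_A)=L^\infty(\mathbb T^2)\otimes1$, with commutant $L^\infty(\mathbb T^2)\,\overline\otimes\,B(\ell^2(\mathcal H))$. The set $\mathcal H$ is infinite, since it contains $g_2,g_2^2,g_2^3,\dots$. The commutant is therefore homogeneous of type I$_\infty$. $\square$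

What changes for a general masa? The computation used words. A general masa has no compatible group basis and no double cosets, and its spectral measure may spread over the square with a multiplicity that varies from point to point. Two known results frame the problem, which is taken from "Tauer masas in the hyperfinite II1 factor".

(i) (Dykema) For every masa $A$ in $\mathcal L(\mathbb F_k)$ one has $\sup\mathrm{Puk}(A)=\infty$.

(ii) (Dykema–Sinclair–Smith) Every subset of $\mathbb N_\infty$ containing $\infty$ is the Pukánszky invariant of some masa in $\mathcal L(\mathbb F_k)$.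

The set $\mathbb N$ has supremum $\infty$ without containing $\infty$, so (i) does not exclude it: the multiplicity could be finite everywhere but unbounded. For fixed $k\ge2$, must $\infty$ itself be in $\mathrm{Puk}(A)$? We shall prove that it must. Fact (i) is not used in the proof; fact (ii) is used only to describe the full list of invariants.

## 2. The multiplicity function on the square

We replace double cosets by a measure-theoretic object. It is convenient to allow two different algebras on the two sides, living in corners.

Let $M$ be a separable finite von Neumann algebra with faithful normal tracial state $\tau$. Let $e,f\in M$ be nonzero projections with traces $\alpha,\beta$, and let $A\subset eMe$ and $B\subset fMf$ be diffuse abelian von Neumann subalgebras with units $e$ and $f$ (for most of these notes $e=f=1$). Diffuse means without minimal projections. By the classification of such algebras we may fix identifications $A\cong L^\infty[0,\alpha)$, $B\cong L^\infty[0,\beta)$ under which $\tau$ becomes Lebesgue measure $\lambda$. Write $\lambda^2=\lambda\times\lambda$ and $H=eL^2(M)f$.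

Left multiplication by $A$ and right multiplication by $B$ are commuting normal representations on $H$. Together they give a representation of $C([0,\alpha]\times[0,\beta])$, hence a spectral measure $P$ on the closed rectangle. By normality its marginals are given by the indicator functions in $A$ and $B$, so
$$P(E\times F)\xi=1_E\,\xi\,1_F .\tag{1}$$
In particular $P(E\times F)=0$ when $\lambda(E)=0$ or $\lambda(F)=0$, so the endpoints $\alpha,\beta$ do not matter. The operators $P(g)=\int g\,dP$, with $g$ bounded Borel, form the von Neumann algebra on $H$ generated by the left action of $A$ and the right action of $B$.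

Let $\mu$ be a finite measure in the measure class of $P$. By Lebesgue decomposition there is a Borel set $S$ with $\lambda^2(S)=0$ such that $\mu$ restricted to $S^c$ is absolutely continuous with respect to $\lambda^2$. By spectral multiplicity theory there is a Borel function $m$ on the rectangle with values in $\{0,1,\dots,\infty\}$, unique $\lambda^2$-a.e., with
$$P(S^c)H\cong\bigoplus_{1\le n\le\infty}L^2(\{m=n\}\setminus S,\lambda^2)\otimes\ell^2_n,\qquad P(g)\mapsto\text{multiplication by }g,\tag{2}$$
where $\ell^2_n=\mathbb C^n$ for $n<\infty$ and $\ell^2_\infty=\ell^2(\mathbb N)$.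

**Definition (multiplicity function).** The function $m$ is the *multiplicity function* of the $A$–$B$ bimodule $eL^2(M)f$.

The function $m$ sees only the part of the bimodule that is absolutely continuous for the product measure. What happens on the null set $S$ is invisible to it.

**Example.** Let $c=e^{2\pi i\theta}$ with $\theta$ irrational, and let $M$ be the rotation algebra generated by unitaries $u,v$ with $uv=cvu$ and with trace $\tau(u^iv^j)=0$ unless $i=j=0$. The $u^iv^j$ form an orthonormal basis of $L^2(M)$. Let $A=\{u\}''$ and $B=\{v\}''$, both identified with $L^\infty(\mathbb T)\cong L^\infty[0,1)$. Left multiplication by $u$ shifts $i$ and right multiplication by $v$ shifts $j$, so the $A$–$B$ bimodule is $\ell^2(\mathbb Z^2)\cong L^2(\mathbb T^2)$, and $m=1$ a.e.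

Now use $A$ on both sides. If $x=\sum x_{ij}u^iv^j\in M$ commutes with $u$, then $uxu^*=\sum x_{ij}c^ju^iv^j$ shows $x_{ij}=0$ for $j\ne0$, so $x\in A$, and $A$ is a masa. If $x$ commutes also with $v$, then $vu^iv^*=c^{-i}u^i$ shows that $x$ is a scalar, so $M$ is a factor, of type II$_1$ because it is infinite-dimensional with a trace. On $L^2(A)v^j\cong L^2(\mathbb T)$ left multiplication by $g(u)$ is multiplication by $g(z)$, and since $v^ju=c^{-j}uv^j$, right multiplication by $g(u)$ is multiplication by $g(c^{-j}z)$. The spectral measure of this summand lives on the graph $\{(z,c^{-j}z)\}$ with multiplicity one. Graphs for different $j$ are disjoint. So on $L^2(M)\ominus L^2(A)=\bigoplus_{j\neq0}L^2(A)v^j$ the total multiplicity is one, and $\mathrm{Puk}(A)=\{1\}$. All the graphs are $\lambda^2$-null, so here $m=0$ a.e.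

So in this II$_1$ factor $\infty$ can be omitted, and the proof must use something special to free group factors. The main theorem is a statement about $m$.

**Theorem 1.** Let $M=\mathcal L(\mathbb F_k)$, $2\le k<\infty$, and let $A,B\subset M$ be diffuse abelian von Neumann subalgebras (with the unit of $M$). Then $m=\infty$ $\lambda^2$-a.e.

**Corollary 2.** For every $k\ge2$ and every masa $A\subset\mathcal L(\mathbb F_k)$, $\infty\in\mathrm{Puk}(A)$. In particular $\mathbb N$ does not occur, and together with (ii),
$$\{\mathrm{Puk}(A):A\subset\mathcal L(\mathbb F_k)\text{ a masa}\}=\{S\subseteq\mathbb N_\infty:\infty\in S\}.$$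

*Proof of Corollary 2 from Theorem 1.* A masa $A$ in a II$_1$ factor $M$ is diffuse: if $q\in A$ were minimal, $Aq=\mathbb Cq$ would be a masa in the II$_1$ factor $qMq$, which is impossible. Apply Theorem 1 with $B=A$ and the same identification on both sides.

We must get away from $L^2(A)$. For $a\in A$ we have $\langle P(E\times F)a,a\rangle=\int_{E\cap F}|a|^2\,d\lambda$, so the measure $\langle P(\cdot)a,a\rangle$ is carried by the diagonal $\Delta$. Hence $e_A\le P(\Delta)$, and $\lambda^2(\Delta)=0$. Put $Y=\{m=\infty\}\setminus(S\cup\Delta)$. Then $\lambda^2(Y)=1$, $P(Y)\in\mathcal A$ and $P(Y)\le1-e_A$. By (2),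
$$P(Y)L^2(M)\cong L^2(Y,\lambda^2)\otimes\ell^2(\mathbb N),\qquad \mathcal AP(Y)=L^\infty(Y)\otimes1 .$$
So $P(Y)\ne0$ and $\mathcal A'P(Y)\cong L^\infty(Y)\,\overline\otimes\,B(\ell^2)$ is homogeneous of type I$_\infty$. Since $\mathcal A$ is abelian, it is the center of $\mathcal A'$, so $P(Y)$ is a central projection of $\mathcal A'$ below $1-e_A$. The type I$_\infty$ summand of $\mathcal A'(1-e_A)$ is therefore nonzero. The description of all invariants follows by combining this with (ii). $\square$

## 3. Counting real parameters, and where the count is too weak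

How could finite multiplicity contradict freeness? Suppose first that everything is as simple as possible: $P$ is absolutely continuous, $m\le p$ everywhere, and $M$ is generated by $K$ free semicircular elements $s_1,\dots,s_K$. By (2) there are vectors $\zeta_1,\dots,\zeta_p$ such that every vector of $L^2(M)$ is a sum $\sum_iP(h_i)\zeta_i$ for suitable functions $h_i$. Approximating functions by step functions on a grid of small squares, we get
$$s_l\approx\sum_{i=1}^p\sum_{a,b}c^{l,i}_{ab}\,e_a\zeta_if_b ,$$
where $(e_a)$ and $(f_b)$ are partitions of $1$ in $A$ and $B$ into projections of trace $1/D$. The scalars $c^{l,i}_{ab}$ are fixed once and for all.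

Model this in $N\times N$ matrices and count real parameters. A partition of $1$ into $D$ projections of rank $N/D$ is $(UE^0_aU^*)_a$, with $E^0_a$ the standard diagonal blocks and $U$ unitary. It costs at most $N^2$ parameters, whatever $D$ is. The same holds for the second partition, with a unitary $V$. Each $\zeta_i$ becomes an arbitrary complex matrix, costing $2N^2$. So all $K$ matrices are approximately determined by $(2+2p)N^2$ parameters. But free semicirculars are modeled by independent Gaussian self-adjoint matrices, and such a $K$-tuple has $KN^2$ genuine real parameters. We expect $K\le2+2p$.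

The smallest instance shows that the two unitaries must be counted. Take $K=1$ and $A=B=M=\{s_1\}''$. Then $e_as_1e_b=0$ for $a\ne b$, so $s_1$ sits on the diagonal squares, and $m=0$. In matrices: any single self-adjoint $T_1$ can be diagonalized, so after conjugation it is supported on a fraction $1/D$ of the blocks, and all the information is in the unitary. The inequality $1\le2+2\cdot0$ permits this, as it must.

Applied directly to $M=\mathcal L(\mathbb F_k)$, this approach fails at two points.

First, $K=k$ is fixed while $p$ is not. The count excludes a uniform bound $m\le p$ only if $k>2+2p$. For $k=2$ it excludes nothing at all, not even $m=0$.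

Second, in the case we care about, $m$ may be finite but unbounded. Let $\varepsilon$ be the measure of $\{m>p\}$. On the grid squares covering this set, $p$ vectors do not suffice, and the best we can do is spend a new complex matrix for each of the $K$ generators, restricted to those squares. This costs about $2\varepsilon KN^2$, and the count becomes $K\le2+2p+2\varepsilon K$. Enlarging $p$ decreases $\varepsilon$ but worsens $2p$. If $\varepsilon\ge\frac12$ there is no information.

Still, this is the right inequality, and it is a theorem:

**Proposition 3.** Let $(Q,\tau)$ be generated by a free family $(s_j)_{j\in\mathcal I}$ of standard semicircular elements, where $\mathcal I=\{1,\dots,n_0\}$ or $\mathcal I=\mathbb N=\{1,2,\dots\}$. Let $K\ge1$ be an integer with $K\le|\mathcal I|$. Let $B,C\subset Q$ be diffuse abelian (with the unit of $Q$), with trace-preserving identifications with $L^\infty[0,1]$, and let $m$ be the multiplicity function of the $B$–$C$ bimodule $L^2(Q)$. If $p\ge0$ is an integer, $0\le\varepsilon<1$, and $\lambda^2(\{m\le p\})\ge1-\varepsilon$, then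
$$K(1-2\varepsilon)\le2+2p.\tag{3}$$

Both difficulties disappear if we cut down to a small corner. Near a density point of $\{m\le p\}$, the bound $m\le p$ holds on most of a small square, so $\varepsilon$ becomes small with the *same* $p$. And the corner of $\mathcal L(\mathbb F_k)$ by a projection of trace $1/n$ is a free group factor on $1+n^2(k-1)$ generators. So $K\to\infty$ while $p$ and $\varepsilon$ stay fixed.

## 4. Density squares and corners: Theorem 1 from Proposition 3

**Lemma 4.** Let $M$ be a separable II$_1$ factor, let $A\subset eMe$ and $B\subset fMf$ be as in Section 2, with $\alpha=\tau(e)$, $\beta=\tau(f)$, and let $m$ be the multiplicity function of $eL^2(M)f$. Suppose $\lambda^2(\{m\le p\})>0$ for an integer $p\ge0$. Then for all sufficiently small $\sigma>0$ there are a projection $q\in M$ with $\tau(q)=\sigma$ and, in $Q=qMq$ with trace $\tau_Q=\sigma^{-1}\tau$, diffuse abelian subalgebras $B_Q,C_Q$ with unit $q$, trace-preservingly identified with $L^\infty[0,1]$, such that the multiplicity function $\tilde m$ of the $B_Q$–$C_Q$ bimodule $L^2(Q)$ satisfies $\lambda^2(\{\tilde m\le p\})\ge\frac34$.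

*Proof.* **Choosing the square.** We want a square on which $m\le p$ most of the time. Let $(x,y)\in(0,\alpha)\times(0,\beta)$ be a Lebesgue density point of $\{m\le p\}$. Put $I=[x-\frac\sigma2,x+\frac\sigma2)$ and $I'=[y-\frac\sigma2,y+\frac\sigma2)$. For all small $\sigma$ we have $I\subset(0,\alpha)$, $I'\subset(0,\beta)$ and, by the density theorem for centered squares, $\lambda^2(\{m\le p\}\cap(I\times I'))\ge\frac34\sigma^2$.

**Moving both algebras into one corner.** The left algebra lives under $q=1_I\in A$ and the right one under $q'=1_{I'}\in B$, and we want a single corner. Both projections have trace $\sigma$, so there is $v\in M$ with $vv^*=q$ and $v^*v=q'$. Put $B_Q=Aq$ and $C_Q=vBq'v^*$. These are diffuse abelian subalgebras of $Q=qMq$ with unit $q$. Since $\tau_Q(vbv^*)=\sigma^{-1}\tau(b)$ for $b\in Bq'$, rescaling $I$ and $I'$ affinely to $[0,1)$ gives trace-preserving identifications of $B_Q$ and $C_Q$ with $L^\infty[0,1]$.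

**Comparing the bimodules.** We check that multiplicities are unchanged. Consider $x\mapsto\sigma^{-1/2}xv$ from $L^2(Q)$ to $qL^2(M)q'=P(I\times I')H$. It is isometric, because for $x\in Q$
$$\|xv\|_{2,\tau}^2=\tau(v^*x^*xv)=\tau(x^*x\,vv^*)=\tau(x^*x)=\sigma\|x\|_{2,\tau_Q}^2,$$
and it has dense range because $y=(yv^*)v$ for $y\in qMq'$. So it is unitary. For $a\in Aq$ and $b\in Bq'$ it sends $a\,x\,(vbv^*)$ to $\sigma^{-1/2}a\,xvb\,v^*v=a(\sigma^{-1/2}xv)b$. So it intertwines the bimodule structures, and $\tilde m(s,t)=m(x-\frac\sigma2+\sigma s,\;y-\frac\sigma2+\sigma t)$ a.e. By the choice of the square, $\lambda^2(\{\tilde m\le p\})\ge\frac34$. $\square$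

*Proof of Theorem 1 from Proposition 3.* Suppose $m$ is not a.e. infinite. Then $\{m\le p\}$ has positive measure for some integer $p\ge0$. Apply Lemma 4 with $e=f=1$ and $\sigma=1/n$, for all large $n$.

We identify the corner $Q$. By Voiculescu (*Circular and semicircular systems and free product factors*, 1990), $\mathcal L(\mathbb F_k)\cong M_n(\mathcal L(\mathbb F_{n^2(k-1)+1}))$. Projections of equal trace in a II$_1$ factor are unitarily equivalent, and traces are unique, so $Q\cong\mathcal L(\mathbb F_K)$ trace-preservingly, with $K=1+n^2(k-1)$. Each of the $K$ canonical unitaries of $\mathcal L(\mathbb F_K)$ generates a copy of $L^\infty[0,1]$ with Lebesgue measure. So does a standard semicircular element, its distribution having no atoms. Thus each copy is generated by a standard semicircular element, and these elements are free because the copies are. So $Q$ is generated by $K$ free standard semicirculars.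

Proposition 3 with $\varepsilon=\frac14$ gives $K\cdot\frac12\le2+2p$, that is, $1+n^2(k-1)\le4+4p$ for all large $n$. Since $k\ge2$, this is absurd. $\square$

## 5. Semicirculars, ultraproducts, nets

We collect what the proof of Proposition 3 uses. In $M_N(\mathbb C)$ let $\mathrm{Tr}$ be the usual trace, $\mathrm{tr}=\frac1N\mathrm{Tr}$, $\|x\|_2=\mathrm{tr}(x^*x)^{1/2}$, and let $\|x\|$ be the operator norm. Then $\|x\|_2\le\|x\|$ and $\|uxv\|_2\le\|u\|\,\|x\|_2\,\|v\|$.

**Free semicirculars.** A self-adjoint $s$ is *standard semicircular* if its distribution under $\tau$ is $\frac1{2\pi}\sqrt{4-x^2}\,dx$ on $[-2,2]$, so $\|s\|=2$ and $\tau(s^2)=1$. A family is *free* if $\tau(x_1x_2\cdots x_r)=0$ whenever each $x_i$ has trace $0$, lies in the algebra generated by one member of the family, and neighboring $x_i$ belong to different members. For instance $\tau(s_1s_2s_1s_2)=0$, while $\tau(s_1^2s_2^2)=\tau(s_1^2)\tau(s_2^2)=1$. Freeness determines all joint moments.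

**Gaussian models.** Let $X_j=X_j^{(N)}$ be independent GUE matrices with density $(N/2\pi)^{N^2/2}e^{-\frac N2\mathrm{Tr}X^2}$ with respect to Lebesgue measure for the Hilbert–Schmidt inner product on $M_N(\mathbb C)_{sa}$. Each of the $N^2$ real coordinates has variance $1/N$, so $\mathbb E\,\mathrm{tr}X^2=1$. Voiculescu's asymptotic freeness theorem says $\mathrm{tr}\,q(X)\to\tau(q(s))$ almost surely for every monomial $q$; also $\|X_j^{(N)}\|\to2$ almost surely. For both facts see Anderson–Guionnet–Zeitouni, *An Introduction to Random Matrices*, Thm 5.4.2 and Ch. 2.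

**Tracial ultraproduct.** Let $\omega$ be a free ultrafilter on $\mathbb N$ and $(N_r)$ a sequence of sizes. The ultraproduct $\prod_\omega M_{N_r}(\mathbb C)$ consists of the operator-norm bounded sequences $(x_r)_r$ modulo those with $\lim_\omega\|x_r\|_2=0$. It is a von Neumann algebra with faithful normal trace $(x_r)_r\mapsto\lim_\omega\mathrm{tr}(x_r)$. For example, if $D\mid N_r$ and $x_r$ is a diagonal projection of rank $N_r/D$, then $(x_r)_r$ is a projection of trace $1/D$. Self-adjoint elements have bounded self-adjoint lifts (take real parts).

**Lemma 5.** (a) In a real normed space of dimension $n$, the ball of radius $R$ has a $\rho$-net, inside the ball, of at most $(1+2R/\rho)^n$ points. (b) For $0<\delta<1$ the unitary group $\mathcal U(N)$ has a $\delta$-net in operator norm of at most $(8/\delta)^{N^2}$ points.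

*Proof.* (a) Take a maximal $\rho$-separated subset of the ball. By maximality it is a $\rho$-net. The balls of radius $\rho/2$ about its points have disjoint interiors and lie in a ball of radius $R+\rho/2$. Compare volumes.

(b) Every unitary is $e^{ih}$ with $h=h^*$ and $\|h\|\le\pi$. From $e^{ih}-e^{ih'}=\int_0^1e^{ith}\,i(h-h')\,e^{i(1-t)h'}\,dt$ we get $\|e^{ih}-e^{ih'}\|\le\|h-h'\|$. The self-adjoint matrices form a real space of dimension $N^2$, so (a) gives at most $(1+2\pi/\delta)^{N^2}$ points, and $1+2\pi/\delta\le(1+2\pi)/\delta\le8/\delta$. $\square$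

## 6. Proof of Proposition 3: finite multiplicity leaves too few matrix tuples

Suppose (3) fails: $K(1-2\varepsilon)>2+2p$. Fix $\eta>0$ such that
$$\kappa:=2p+2(\varepsilon+\eta)K\qquad\text{satisfies}\qquad K>2+\kappa .$$
Then fix $\delta\in(0,1)$ so small that
$$8^2\,9^\kappa\,(10\sqrt e)^K\,\delta^{K-2-\kappa}<1,\tag{4}$$
which is possible because the exponent of $\delta$ is positive. The exponent is the parameter count of Section 3: $K$ for the generators, minus $2$ for the unitaries, minus $\kappa$ for the remaining matrices, all in units of $N^2$.

**Step 1: writing the generators with few parameters, in $L^2(Q)$.** This step turns the hypothesis on $m$ into an approximate formula for $s_1,\dots,s_K$.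

*Claim.* There are $D=2^d$; the projections $e_a\in B$, $f_b\in C$ $(1\le a,b\le D)$ corresponding to the indicators of the level-$d$ half-open dyadic intervals $I_a,I_b$ of $[0,1)$, all of trace $1/D$; a set $W\subset\{1,\dots,D\}^2$ with $|W|\le(\varepsilon+\eta)D^2$; scalars $c^{l,i}_{ab}$; and elements $y_1,\dots,y_p,w_1,\dots,w_K\in Q$, such that for $l=1,\dots,K$
$$\Big\|s_l-\sum_{i=1}^p\sum_{a,b}c^{l,i}_{ab}\,e_ay_if_b-\sum_{(a,b)\in W}e_aw_lf_b\Big\|_2<\delta.\tag{5}$$

*Proof.* Let $G=\{m\le p\}\setminus S$, so $\lambda^2(G^c)\le\varepsilon$. We split $s_l=P(G)s_l+P(G^c)s_l$.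

*The part on $G$.* Using the standard basis of each $\mathbb C^n$, $n\le p$, in (2), we get
$$P(G)L^2(Q)\cong\bigoplus_{i=1}^pL^2(G_i,\lambda^2),\qquad G_i=G\cap\{m\ge i\},$$
with $P(g)$ acting as multiplication by $g$. Let $\zeta_i\in L^2(Q)$ correspond to $1_{G_i}$ in the $i$-th summand. Write $P(G)s_l=\sum_i\xi_{l,i}$, where $\xi_{l,i}$ corresponds to a function $h_{l,i}\in L^2(G_i)$ in the $i$-th summand. Extend $h_{l,i}$ by $0$ and approximate it in $L^2([0,1]^2)$ by a dyadic step function $g_{l,i}=\sum_{a,b}c^{l,i}_{ab}1_{I_a\times I_b}$. By (1), $P(g_{l,i})\zeta_i=\sum_{a,b}c^{l,i}_{ab}e_a\zeta_if_b$, and this vector corresponds to $g_{l,i}1_{G_i}$, so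
$$\|\xi_{l,i}-P(g_{l,i})\zeta_i\|\le\|h_{l,i}-g_{l,i}\|_{L^2}.$$
With the $g_{l,i}$ now fixed, choose $y_i\in Q$ close to $\zeta_i$. Since $\|P(g_{l,i})\|\le\max_{a,b}|c^{l,i}_{ab}|$, replacing $\zeta_i$ by $y_i$ costs at most $\max_{a,b}|c^{l,i}_{ab}|\,\|\zeta_i-y_i\|_2$. Rewriting a step function at a finer dyadic level changes neither the function nor the maximum of its coefficients, so $d$ may still be increased.

*The part on $G^c$.* By outer regularity take a relatively open $O\supset G^c$ in $[0,1]^2$ with $\lambda^2(O)<\varepsilon+\eta$. Let $W_d$ be the union of the level-$d$ half-open dyadic squares contained in $O$. A level-$d$ square in $O$ is a union of level-$(d+1)$ squares in $O$, and each point of $O\cap[0,1)^2$ has a small dyadic square around it inside $O$. So $W_d\uparrow O\cap[0,1)^2$. Since $P([0,1]^2\setminus[0,1)^2)=0$, we get $P(W_d)P(G^c)s_l\to P(G^c)s_l$ as $d\to\infty$. Fix a large $d$, let $W$ index the squares in $W_d$, and choose $w_l\in Q$ close to $P(G^c)s_l$. By (1), $P(W_d)w_l=\sum_{(a,b)\in W}e_aw_lf_b$, and this differs from $P(W_d)P(G^c)s_l$ by at most $\|w_l-P(G^c)s_l\|_2$. Also $|W|=\lambda^2(W_d)D^2\le(\varepsilon+\eta)D^2$.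

For each $l$ the total error is a sum of at most $2p+2$ terms, each of which can be made less than $\delta/(2p+2)$. This gives (5).

**Step 2: the same formula for matrix models.** This step shows that *every* matrix tuple that imitates $(s_j)$ well enough has an expression of the form (5), with the same $D$, $W$ and $c^{l,i}_{ab}$.

For $N\in D\mathbb N$ let $E^0_1,\dots,E^0_D\in M_N(\mathbb C)$ be the consecutive diagonal block projections of rank $N/D$.

*Claim.* There is $r\ge K$ (if $\mathcal I$ is finite, also $r\ge|\mathcal I|$) such that the following holds for all $N\in D\mathbb N$, $N\ge r$. Let $T=(T_j)_{j\in\mathcal I,\,j\le r}$ be self-adjoint $N\times N$ matrices with $\|T_j\|\le3$ and $|\mathrm{tr}\,q(T)-\tau(q(s))|<1/r$ for all monomials $q$ of degree $\le r$ in these variables. Then there are $U,V\in\mathcal U(N)$ and $Y_i,W_l\in M_N(\mathbb C)$ such that, with $E_a=UE^0_aU^*$ and $F_b=VE^0_bV^*$,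
$$\Big\|T_l-\sum_i\sum_{a,b}c^{l,i}_{ab}E_aY_iF_b-\sum_{(a,b)\in W}E_aW_lF_b\Big\|_2<\delta\qquad(1\le l\le K).\tag{6}$$

*Proof.* Suppose not. Then for every large $r$ there are $N_r\in D\mathbb N$ with $N_r\ge r$ and a tuple $T^{(r)}$ satisfying the hypotheses for which no choice of $U,V,Y_i,W_l$ gives (6). Let $\mathcal M=\prod_\omega M_{N_r}(\mathbb C)$. For fixed $j\in\mathcal I$ the matrix $T^{(r)}_j$ is defined for all large $r$ and bounded by $3$, so $(T^{(r)}_j)_r$ is a self-adjoint element of $\mathcal M$. These elements have the same joint moments as the $s_j$. The map $q(s)\mapsto q((T^{(r)})_r)$ on polynomials therefore preserves the trace. By uniqueness of the GNS construction it extends to a trace-preserving normal embedding $\Theta:Q\to\mathcal M$ with $\Theta(s_j)=(T^{(r)}_j)_r$.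

*Lifting the partition $(e_a)$ to unitary conjugates of the standard blocks.* Let $x_B=\sum_aa\,e_a\in B$. Its distribution is uniform on $\{1,\dots,D\}$. Let $(x^{(r)})$ be a bounded self-adjoint lift of $\Theta(x_B)$, say with all eigenvalues of all $x^{(r)}$ in $[-R,R]$, $R\ge D$. Write $x^{(r)}=U_r\Lambda_rU_r^*$ with $\Lambda_r$ diagonal with increasing entries $\lambda_1\le\dots\le\lambda_{N_r}$. We show
$$\lim_\omega\Big\|\Lambda_r-\sum_aaE^0_a\Big\|_2=0 .$$
The moments of the eigenvalue distribution of $x^{(r)}$ converge along $\omega$ to those of the uniform distribution on $\{1,\dots,D\}$. By the Weierstrass theorem, integrals of continuous functions on $[-R,R]$ converge too. Fix $t\in(0,\frac12)$ and let $n_a$ be the number of eigenvalues in $(a-t,a+t)$. Testing with a continuous function between $1_{\{a\}}$ and $1_{(a-t,a+t)}$ gives $\lim_\omega n_a/N_r\ge1/D$. The $D$ intervals are disjoint, so $\sum_an_a\le N_r$, and hence $\lim_\omega n_a/N_r=1/D$ for every $a$. The number $n'=N_r-\sum_an_a$ of remaining eigenvalues satisfies $\lim_\omega n'/N_r=0$. Because the entries are increasing, an eigenvalue in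 $(a-t,a+t)$ stands at a position between $1+\sum_{c<a}n_c$ and $\sum_{c\le a}n_c+n'$, while the $a$-th block consists of the positions from $(a-1)N_r/D+1$ to $aN_r/D$. The number of these eigenvalues standing outside the $a$-th block is therefore at most
$$\Big|\sum_{c<a}n_c-\tfrac{(a-1)N_r}D\Big|+\Big|\sum_{c\le a}n_c+n'-\tfrac{aN_r}D\Big|,$$
which divided by $N_r$ tends to $0$ along $\omega$. So, outside a set of positions whose proportion tends to $0$ along $\omega$, the entries of $\Lambda_r$ and $\sum_aaE^0_a$ differ by less than $t$. On the exceptional positions they differ by at most $2R$. Hence $\lim_\omega\|\Lambda_r-\sum_aaE_a^0\|_2^2\le t^2$ for every $t\in(0,\frac12)$, and the limit is $0$.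

It follows that $\big(U_r(\sum_aaE^0_a)U_r^*\big)_r=\Theta(x_B)$. Let $L_a$ be the Lagrange polynomial with $L_a(a)=1$ and $L_a(c)=0$ for the other $c\in\{1,\dots,D\}$. Then $L_a(x_B)=e_a$ and $L_a(\sum_ccE^0_c)=E^0_a$, so $(U_rE^0_aU_r^*)_r=\Theta(e_a)$ for all $a$. In the same way, starting from $x_C=\sum_bb\,f_b$, there are unitaries $V_r$ with $(V_rE^0_bV_r^*)_r=\Theta(f_b)$ for all $b$.

*Conclusion.* Take bounded lifts of $\Theta(y_i)$ and $\Theta(w_l)$ as $Y_i$ and $W_l$ at stage $r$. Since $\Theta$ preserves $\|\cdot\|_2$, the left side of (6) at stage $r$ converges along $\omega$ to the left side of (5), which is $<\delta$, for each of the finitely many $l$. So (6) holds for some large $r$, contradicting the choice of $T^{(r)}$. This proves the claim. All generators $s_j$, not just the first $K$, entered here: they are needed so that $y_i$, $w_l$, $e_a$ and $f_b$ have matrix counterparts.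

**Step 3: covering the matrix tuples by few balls.** This step converts (6) into a bound on the number of small balls needed to cover all $(T_1,\dots,T_K)$.

A warning about what to discretize. If one puts a net on the matrices $Y_i$, an error in $Y_i$ is multiplied by coefficients $c^{l,i}_{ab}$, whose size depends on $\delta$ in an uncontrolled way. The net would then have to be finer than $\delta$ by an unknown factor, and the power of $\delta$ in (4) would be spoiled. We put the net instead on the *values* of the expression, which fill a linear space of known dimension.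

Let $\mathcal L_N\subset M_N(\mathbb C)^K$ be the complex linear space of all tuples
$$\Big(\sum_i\sum_{a,b}c^{l,i}_{ab}E^0_aY_iE^0_b+\sum_{(a,b)\in W}E^0_aW_lE^0_b\Big)_{l=1}^K,\qquad Y_i,W_l\in M_N(\mathbb C).$$
The matrices $Y_1,\dots,Y_p$ contribute at most $pN^2$ complex dimensions. Each $W_l$ enters only through $|W|$ blocks of size $N/D$. So
$$\dim_{\mathbb C}\mathcal L_N\le pN^2+K|W|(N/D)^2\le(p+(\varepsilon+\eta)K)N^2,$$
and $\dim_{\mathbb R}\mathcal L_N\le\kappa N^2$. Norm $M_N(\mathbb C)^K$ by $\|Z\|^2=\sum_l\|Z_l\|_2^2$, and let $UZV^*$ denote $(UZ_lV^*)_l$.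

Let $T$ be as in Step 2. Since $E_aY_iF_b=U\,E^0_a(U^*Y_iV)E^0_b\,V^*$, and similarly for $W_l$, replacing $Y_i,W_l$ by $U^*Y_iV,U^*W_lV$ in (6) gives $Z\in\mathcal L_N$ with
$$\|(T_l)_{l\le K}-UZV^*\|\le\sqrt K\,\delta,\qquad\text{hence}\qquad\|Z\|\le3\sqrt K+\sqrt K\,\delta\le4\sqrt K.\tag{7}$$

By Lemma 5(b), take a $\delta$-net of $\mathcal U(N)$ of at most $(8/\delta)^{N^2}$ points. By Lemma 5(a), the ball of radius $4\sqrt K$ in $\mathcal L_N$ has a $\sqrt K\delta$-net inside it of at most $(1+8/\delta)^{\kappa N^2}\le(9/\delta)^{\kappa N^2}$ points. Let $U',V',Z'$ be net points near $U,V,Z$. Then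
$$\|UZV^*-U'Z'V'^*\|\le\|(U-U')ZV^*\|+\|U'Z(V-V')^*\|+\|U'(Z-Z')V'^*\|\le4\sqrt K\delta+4\sqrt K\delta+\sqrt K\delta=9\sqrt K\delta .$$
With (7), $(T_1,\dots,T_K)$ lies within $10\sqrt K\delta$ of one of at most
$$(8/\delta)^{2N^2}(9/\delta)^{\kappa N^2}$$
points $U'Z'V'^*$. Taking self-adjoint parts, $x\mapsto\frac12(x+x^*)$ in each coordinate, is a contraction that fixes $(T_l)$. So we may take these points in $(M_N(\mathbb C)_{sa})^K$. Their number does not depend on $D$ or on the size of the $c^{l,i}_{ab}$.

**Step 4: Gaussian measure of the covering.** This step shows that so few balls cannot carry the Gaussian tuples, although Step 2 applies to almost all of them.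

Let $\pi_N$ be the probability that the GUE tuple $(X_j)_{j\in\mathcal I,\,j\le r}$ of Section 5 satisfies the hypotheses of Step 2. There are finitely many conditions: finitely many norms, which converge almost surely to $2<3$, and finitely many monomials, whose traces converge almost surely to the right values. So $\pi_N\to1$ as $N\to\infty$ in $D\mathbb N$.

On this event Step 3 applies to $(X_1,\dots,X_K)$. The Hilbert–Schmidt norm is $\sqrt N$ times $\|\cdot\|_2$. So $(X_1,\dots,X_K)$ lies in a union of at most $(8/\delta)^{2N^2}(9/\delta)^{\kappa N^2}$ Hilbert–Schmidt balls of radius $\rho=10\sqrt K\,\delta\sqrt N$ in $(M_N(\mathbb C)_{sa})^K\cong\mathbb R^n$, $n=KN^2$.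

We bound the measure of one ball. For $x>0$, $\Gamma(x+1)\ge\int_x^\infty t^xe^{-t}\,dt\ge x^xe^{-x}$. So the volume of the ball is
$$\frac{\pi^{n/2}\rho^n}{\Gamma(\frac n2+1)}\le\Big(\frac{2\pi e}n\Big)^{n/2}\rho^n .$$
The density of $(X_1,\dots,X_K)$ is at most $(N/2\pi)^{n/2}$. Hence each ball has probability at most
$$\Big(\frac N{2\pi}\cdot\frac{2\pi e}{KN^2}\cdot100K\delta^2N\Big)^{n/2}=(100\,e\,\delta^2)^{n/2}=(10\sqrt e\,\delta)^{KN^2}.$$
Multiplying by the number of balls,
$$\pi_N\le\Big[8^2\,9^\kappa\,(10\sqrt e)^K\,\delta^{K-2-\kappa}\Big]^{N^2}\longrightarrow0$$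
by (4). This contradicts $\pi_N\to1$ and proves Proposition 3. $\square$

With Section 4 this proves Theorem 1, and with Section 2 it proves Corollary 2.

## 7. The coarse part of bimodules over interpolated free group factors

The same argument gives a stronger statement, which is not needed for Corollary 2. For $1<t\le\infty$ let $\mathcal L(\mathbb F_t)$ be the interpolated free group factor; for integer $t$ it is the usual one. We use its behavior under compression. For $1<t<\infty$, the corner of $\mathcal L(\mathbb F_t)$ by a projection of trace $\sigma$ is $\mathcal L(\mathbb F_{1+(t-1)/\sigma^2})$ (Dykema, Pacific J. Math. 163 (1994); Rădulescu, Invent. Math. 115 (1994)). For example, $t=k$ and $\sigma=1/n$ give back $1+n^2(k-1)$. Every corner of $\mathcal L(\mathbb F_\infty)$ by a nonzero projection is $\mathcal L(\mathbb F_\infty)$ (Rădulescu, J. Amer. Math. Soc. 5 (1992)).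

**Theorem 6.** Let $M=\mathcal L(\mathbb F_t)$, $1<t\le\infty$, let $e,f\in M$ be nonzero projections, and let $A\subset eMe$, $B\subset fMf$ be diffuse abelian von Neumann subalgebras (with units $e$, $f$). Then, as $A$–$B$ bimodules,
$$eL^2(M)f\;\cong\;\Big(\bigoplus_{\mathbb N}L^2(A)\otimes L^2(B)\Big)\oplus\mathcal K,$$
where the spectral measure of $\mathcal K$ is singular to the product measure.

*Proof.* Let $P,S,m$ be as in Section 2, on $[0,\alpha)\times[0,\beta)$ with $\alpha=\tau(e)$, $\beta=\tau(f)$. Put $\mathcal K=P(S)eL^2(M)f$. Its spectral measure is carried by the $\lambda^2$-null set $S$. If $m=\infty$ a.e., then (2) gives $P(S^c)eL^2(M)f\cong L^2([0,\alpha)\times[0,\beta))\otimes\ell^2(\mathbb N)$, which is $\bigoplus_{\mathbb N}L^2(A)\otimes L^2(B)$, as asserted.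

So suppose $\{m\le p\}$ has positive measure for some integer $p\ge0$. By Lemma 4, for all small $\sigma>0$ there are diffuse abelian subalgebras in $Q=qMq$, $\tau(q)=\sigma$, whose multiplicity function is $\le p$ on a set of measure at least $\frac34$. Whenever $Q$ is generated by a free family of at least $K$ standard semicirculars, Proposition 3 with $\varepsilon=\frac14$ gives $K\le4+4p$.

If $t<\infty$, take $\sigma=((t-1)/(K-1))^{1/2}$ with $K$ a large integer. Then $\sigma$ is small and $Q\cong\mathcal L(\mathbb F_{1+(t-1)/\sigma^2})=\mathcal L(\mathbb F_K)$, which is generated by $K$ free standard semicirculars, as in Section 4. So $K\le4+4p$ for all large $K$, a contradiction.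

If $t=\infty$, fix one sufficiently small $\sigma$. Then $Q\cong\mathcal L(\mathbb F_\infty)$ is generated by an infinite free family of standard semicirculars, and Proposition 3 gives $K\le4+4p$ for every integer $K\ge1$, a contradiction. $\square$

Consequently $\infty\in\mathrm{Puk}(A)$ for every masa $A$ in any $\mathcal L(\mathbb F_t)$, $1<t\le\infty$. Indeed, the proof of Theorem 6 with $e=f=1$ and $B=A$ shows $m=\infty$ a.e., and the proof of Corollary 2 from this property used nothing else about $M$. Moreover, each type I$_n$ summand of $\mathcal A'(1-e_A)$ with $n<\infty$ is carried by a set of product measure zero. To see this, let its central projection be $P(Z)$ with $Z$ Borel. If $\lambda^2(Z)>0$, then $Z\cap\{m=\infty\}\setminus(S\cup\Delta)$ has positive measure, and by (2) its spectral projection is a nonzero central projection below $P(Z)$ over which $\mathcal A'$ is of type I$_\infty$. This is impossible inside a type I$_n$ summand with $n$ finite.
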